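\title{Graphs saturated for the Ramsey property $(K_3,K_3)$ need not contain $K_4$}

\begin{abstract}
A graph $G$ is $\mathcal{R}_{\min}(K_3,K_3)$-saturated if its edges can be colored red and blue without a monochromatic triangle, but this becomes impossible after any new edge is added. We show that such a graph on at least four vertices need not contain a $K_4$. In fact every $K_4$-free graph $P$ that has a red/blue coloring without monochromatic triangles is an induced subgraph of $K_4$-free saturated graphs of every large order with linearly many edges, and the clique numbers of saturated graphs on at least four vertices are exactly $3$, $4$ and $5$. The construction forces colors with $K_4$-free gadgets obtained from the Ne\v{s}et\v{r}il--R\"odl theorem, spreads the gadgets along a bipartite graph of large girth, and adds two independent sets of vertices that obstruct every missing edge, including the missing edges at the added vertices.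
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and a subgraph need not be induced unless this is said. For a family $\mathcal{F}$ of graphs, a graph $G$ is \emph{$\mathcal{F}$-saturated} if $G$ contains no member of $\mathcal{F}$, but $G+e$ contains a member of $\mathcal{F}$ for every non-edge $e$ of $G$. We write $F\to(K_3,K_3)$ if every red/blue coloring of the edges of $F$ contains a red triangle or a blue triangle, and we let $\mathcal{R}_{\min}(K_3,K_3)$ be the family of graphs $F$ such that $F\to(K_3,K_3)$ while no proper subgraph of $F$ has this property.

Call a red/blue coloring of the edges of a graph \emph{good} if it has no monochromatic triangle, and call a graph \emph{good} if it has a good coloring, that is, if $G\not\to(K_3,K_3)$. A graph fails to be good exactly when it contains a member of $\mathcal{R}_{\min}(K_3,K_3)$: a subgraph of a good graph is good, and a graph that is not good has a minimal subgraph that is not good. Hence $G$ is $\mathcal{R}_{\min}(K_3,K_3)$-saturated if and only if $G$ is good and $G+e$ is not good for every non-edge $e$. We call such graphs simply \emph{saturated}. They are the good graphs that are edge-maximal on their vertex set. The complete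 graphs $K_1,K_2,K_3$ are saturated because they have no non-edges; apart from these, the following question is posed in \cite{talk}.

\begin{quote}
\emph{Does every saturated graph on at least four vertices contain a $K_4$?}
\end{quote}

The simplest cases suggest that it does. The graph $K_5$ is good, since its edges split into a red $5$-cycle and a blue $5$-cycle. The graph $K_6$ is not good: three of the five edges at a vertex $z$ share a color, say $za_1,za_2,za_3$ are red, and then either some edge $a_ia_j$ is red or $a_1a_2a_3$ is a blue triangle. So the only saturated graphs on four and five vertices are $K_4$ and $K_5$. A graph of chromatic number at most $5$ is good: a proper vertex coloring maps it to $K_5$ with triangles going to triangles, and we pull back the good coloring of $K_5$. It follows that every complete $5$-partite graph with five nonempty parts is saturated, because an edge added inside a part completes a $K_6$. All these graphs contain $K_4$.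

A counterexample has to be rather different. If $G$ has chromatic number at most $4$ and $uv$ is a non-edge, then $G+uv$ has chromatic number at most $5$ (give $u$ a new color) and is good. So a $K_4$-free saturated graph on at least four vertices, which cannot be complete, has chromatic number at least $5$. Moreover, for each of its non-edges $e$ the graph $G+e$ is not good although it contains no $K_5$. A greedy procedure does not help: adding edges to a good $K_4$-free graph for as long as it stays good gives no control over cliques, and adding them for as long as it stays good and $K_4$-free gives no guarantee of saturation, since a remaining non-edge may merely complete a $K_4$.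

Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
Let $P$ be a $K_4$-free graph with $P\not\to(K_3,K_3)$. There is a $K_4$-free $\mathcal{R}_{\min}(K_3,K_3)$-saturated graph $G$ on at least four vertices that contains $P$ as an induced subgraph.
\end{theorem}

The case $P=K_1$ answers the question. The construction gives more.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] A graph $P$ is an induced subgraph of some $K_4$-free $\mathcal{R}_{\min}(K_3,K_3)$-saturated graph on at least four vertices if and only if $P$ is $K_4$-free and $P\not\to(K_3,K_3)$.
\item[(b)] For each such $P$ there are $N$ and $d$ such that for every $n\ge N$ there is a $K_4$-free $\mathcal{R}_{\min}(K_3,K_3)$-saturated graph on exactly $n$ vertices, with at most $dn$ edges, that contains $P$ as an induced subgraph.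
\item[(c)] The clique numbers of $\mathcal{R}_{\min}(K_3,K_3)$-saturated graphs on at least four vertices are exactly $3$, $4$ and $5$. In particular every such graph contains a $K_3$, and $K_3$ cannot be improved to $K_4$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:basic} restates saturation in terms of colorings and shows the basic device on a small example, whose three defects dictate the constructions in Sections~\ref{sec:force}, \ref{sec:base} and~\ref{sec:G}. The theorems are proved in Sections~\ref{sec:proof} and~\ref{sec:strong}.

\section{Blocked pairs and valid labelings}\label{sec:basic}

The two colors are written $r$ and $b$, and $\bar c$ is the color other than $c$. A \emph{coloring} is always a red/blue coloring of edges. The \emph{swap} of a coloring exchanges $r$ and $b$ on all edges; the swap of a good coloring is good. Therefore a color can never be forced absolutely, only up to a swap.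

Let $\chi$ be a good coloring of $G$. A non-edge $uv$ is \emph{blocked} in $\chi$ if for each color $c$ there is a vertex $a$ with $\chi(ua)=\chi(va)=c$. A non-edge that is blocked in $\chi$ is also blocked in the swap of $\chi$.

\begin{lemma}\label{lem:block}
A good graph $G$ is saturated if and only if every non-edge of $G$ is blocked in every good coloring of $G$.
\end{lemma}

\begin{proof}
Let $uv$ be a non-edge. A good coloring $\chi$ of $G$ extends to a good coloring of $G+uv$ with $uv$ colored $c$ if and only if no vertex $a$ has $\chi(ua)=\chi(va)=c$. So $\chi$ has no good extension if and only if $uv$ is blocked in $\chi$. Since every good coloring of $G+uv$ restricts to a good coloring of $G$, the graph $G+uv$ is not good if and only if $uv$ is blocked in every good coloring of $G$.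
\end{proof}

To block a pair $uv$ we shall add vertices adjacent to both $u$ and $v$ and force the colors of the new edges. The constraint on the edges at a vertex is the following. Let $Q$ be a graph with a coloring $\chi$. A labeling $\varphi\colon V(Q)\to\{r,b\}$ is \emph{valid} if no edge $aa'$ satisfies $\chi(aa')=\varphi(a)=\varphi(a')$.

\begin{lemma}\label{lem:label}
Let $\chi$ be a coloring of a graph $G$ and let the vertex $z$ be adjacent to every vertex of a set $U$. No monochromatic triangle consists of $z$ and two vertices of $U$ if and only if $a\mapsto\chi(za)$ is a valid labeling of $G[U]$. In particular, if a new vertex is joined to exactly the vertices of a set $U\subseteq V(Q)$, then a good coloring of $Q$ extends to a good coloring of the new graph if and only if $Q[U]$ has a valid labeling.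
\end{lemma}

\begin{proof}
The triangle $zaa'$ is monochromatic exactly when $\chi(aa')=\chi(za)=\chi(za')$.
\end{proof}

In a $K_4$-free graph the neighborhood $U$ of a vertex induces a triangle-free graph. If this graph is bipartite, a proper vertex coloring with $r$ and $b$ and its reverse are both valid, so no label is forced. The smallest triangle-free graph that can force anything is therefore the $5$-cycle. A \emph{rooted pentagon} is a cycle $xy_1y_2y_3y_4$ with root $x$; the \emph{pattern} of a coloring of it is the sequence of colors of $e_1=xy_1$, $e_2=y_1y_2$, $e_3=y_2y_3$, $e_4=y_3y_4$, $e_5=y_4x$.

\begin{lemma}\label{lem:pentagon}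
Let $d$ be a color. A colored rooted pentagon has no valid labeling $\varphi$ with $\varphi(x)=d$ if and only if its pattern is $(d,\bar d,d,\bar d,d)$.
\end{lemma}

\begin{proof}
Suppose the pattern is $(d,\bar d,d,\bar d,d)$ and $\varphi$ is valid with $\varphi(x)=d$. The edges $e_1,\dots,e_4$ give in turn $\varphi(y_1)=\bar d$, $\varphi(y_2)=d$, $\varphi(y_3)=\bar d$, $\varphi(y_4)=d$. Then $e_5$ has color $d$ and both its ends are labeled $d$, a contradiction.

Suppose the pattern differs from $(d,\bar d,d,\bar d,d)$ in position $j$. Deleting $e_j$ leaves a path; label it alternately, with $x$ labeled $d$. Every edge other than $e_j$ has ends with different labels. Put $y_0=y_5=x$. The end $y_{j-1}$ of $e_j$ is at distance $j-1$ from $x$ along the path and the end $y_j$ is at distance $5-j$, so both are labeled $d$ if $j$ is odd and $\bar d$ if $j$ is even. This label is the $j$th entry of $(d,\bar d,d,\bar d,d)$, which is not the color of $e_j$. So the labeling is valid.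
\end{proof}

Thus a pentagon with pattern $brbrb$ has valid labelings, and all of them label the root $r$; the pattern $rbrbr$ forces the label $b$; every other pattern allows both labels at the root. The \emph{bowtie} $B$ consists of two pentagons $C_1=xy_1y_2y_3y_4$ and $C_2=xy_1'y_2'y_3'y_4'$ that share only the root $x$, the \emph{center}. It is triangle-free. Let $c_B$ be the coloring of $B$ with pattern $brbrb$ on $C_1$ and $rbrbr$ on $C_2$.

\begin{lemma}\label{lem:bowtie}
A coloring of $B$ has no valid labeling if and only if it is $c_B$ or the swap of $c_B$.
\end{lemma}

\begin{proof}
A valid labeling of $B$ with $\varphi(x)=d$ exists if and only if one exists on each pentagon. By Lemma~\ref{lem:pentagon} each pentagon excludes at most one label at $x$. So both labels are excluded if and only if one pentagon has pattern $brbrb$ and the other has pattern $rbrbr$.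
\end{proof}

\begin{example}[blocking one pair]\label{ex:onepair}
Let $Q$ be the disjoint union of two copies of $(B,c_B)$ with centers $u$ and $v$. Add a vertex $w_r$ joined to the ten vertices of the two pentagons with pattern $brbrb$, and a vertex $w_b$ joined to the ten vertices of the two pentagons with pattern $rbrbr$. The new graph is $K_4$-free, because $Q$ is triangle-free and $w_r,w_b$ are not adjacent. By Lemmas~\ref{lem:label} and~\ref{lem:pentagon} the coloring of $Q$ extends to good colorings, and in each of them $w_ru,w_rv$ are red and $w_bu,w_bv$ are blue. So $uv$ is blocked in every good extension.

The example has three defects. First, nothing forces the coloring of $Q$: coloring $Q$ red and all new edges blue is good, and then $uv$ is not blocked. Second, only $u$ and $v$ are centers, so only this one pair can be treated; hanging new bowties on the other vertices creates more vertices that are not centers. Third, the new vertices create new non-edges. The only common neighbors of $w_r$ and $w_b$ are $u$ and $v$, and each of them sees $w_r$ and $w_b$ in different colors, so $w_rw_b$ is not blocked.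
\end{example}

We remove the three defects in this order.

\section{Forcing a coloring without $K_4$}\label{sec:force}

We want a good $K_4$-free graph in which a prescribed colored subgraph is the only possibility up to a swap. The source of rigidity is a graph on the brink: if $D$ is good but stops being good when a new vertex is joined to a set $U$, then by Lemma~\ref{lem:label} no good coloring of $D$ admits a valid labeling of $D[U]$, and if $D[U]$ is a bowtie, Lemma~\ref{lem:bowtie} determines its coloring. To find such a $D$ we need a good $K_4$-free graph that stops being good when vertices are joined to some of its bowties, and this comes from structural Ramsey theory.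

Let $L$ be a finite relational language. An $L$-structure is \emph{irreducible} if any two distinct vertices lie in a common tuple of some relation. An \emph{ordered} $L$-structure is an $L$-structure with a linear order on its vertices, and a \emph{copy} of an ordered structure $A$ in an ordered structure $C$ is an induced substructure of $C$ that is isomorphic to $A$ by an order-preserving isomorphism.

\begin{theorem}[Ne\v{s}et\v{r}il--R\"odl \cite{NR77,NR83}]\label{thm:NR}
Let $\mathcal{F}$ be a finite set of finite irreducible $L$-structures, and let $\mathcal{K}$ be the class of finite ordered $L$-structures which, when the order is forgotten, have no induced substructure isomorphic to a member of $\mathcal{F}$. For all $A,H\in\mathcal{K}$ there is $C\in\mathcal{K}$ such that for every $2$-coloring of the copies of $A$ in $C$ there is a copy of $H$ in $C$ all of whose copies of $A$ have the same color.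
\end{theorem}

\begin{lemma}\label{lem:D}
There is a good $K_4$-free graph $D$ with an induced bowtie such that every good coloring of $D$ restricts to $c_B$ or its swap on this bowtie.
\end{lemma}

\begin{proof}
Let $L$ consist of two binary relations $E_r$ and $E_b$. Let $\mathcal{F}$ consist of the one-vertex structures with a loop; the loopless two-vertex structures in which some pair is related, other than the red edge ($E_r$ symmetric and nonempty, $E_b$ empty) and the blue edge; the red triangle and the blue triangle; and all colored copies of $K_4$. These finitely many structures are irreducible. A structure that avoids the first two kinds is a colored graph, so the class $\mathcal{K}$ of Theorem~\ref{thm:NR} consists of the ordered $K_4$-free graphs equipped with a good coloring. We call this coloring \emph{native}.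

Let $H\in\mathcal{K}$ be the disjoint union of $(B,c_B)$ and a triangle with edge colors $r,r,b$, ordered arbitrarily. Apply Theorem~\ref{thm:NR} to the ordered red edge and $H$ to get $C'\in\mathcal{K}$, and then to the ordered blue edge and $C'$ to get $C\in\mathcal{K}$. The copies of the ordered red edge are exactly the natively red edges, and likewise for blue. Given any coloring $\chi$ of $E(C)$, there is a copy of $C'$ on whose natively blue edges $\chi$ is constant, and inside it a copy of $H$ on whose natively red edges $\chi$ is constant. So $C$ contains a copy of $H$ on which $\chi$ takes one value $\alpha$ on all natively red edges and one value $\beta$ on all natively blue edges.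

Let $\mathcal{U}$ be the family of sets $U\subseteq V(C)$ that induce a bowtie natively colored by $c_B$. For $\mathcal{U}'\subseteq\mathcal{U}$ let $C(\mathcal{U}')$ be the uncolored graph obtained from $C$ by adding pairwise non-adjacent vertices $z_U$, $U\in\mathcal{U}'$, where $z_U$ is joined to exactly the vertices of $U$. A $K_4$ in $C(\mathcal{U}')$ would lie in $C$ or consist of one $z_U$ and a triangle in $U$, so $C(\mathcal{U}')$ is $K_4$-free.

The graph $C(\emptyset)$ is good by the native coloring. The graph $C(\mathcal{U})$ is not good. Indeed, let $\chi$ be a good coloring of it and take a copy of $H$ in $C$ as above. The triangle of $H$ receives the colors $\alpha,\alpha,\beta$, so $\alpha\ne\beta$; this is the purpose of the triangle. Hence $\chi$ is $c_B$ or its swap on the bowtie $U$ of this copy, and $U\in\mathcal{U}$. By Lemma~\ref{lem:bowtie} this bowtie has no valid labeling, while the edges at $z_U$ provide one by Lemma~\ref{lem:label}.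

Choose $\mathcal{U}'\subseteq\mathcal{U}$ minimal such that $C(\mathcal{U}')$ is not good. Then $\mathcal{U}'\neq\emptyset$; pick $U_0\in\mathcal{U}'$ and let $D=C(\mathcal{U}'\setminus\{U_0\})$. The graph $D$ is good by minimality, and $U_0$ induces a bowtie in $D$. No good coloring of $D$ extends to $z_{U_0}$, so by Lemma~\ref{lem:label} no good coloring of $D$ admits a valid labeling of this bowtie. Lemma~\ref{lem:bowtie} finishes the proof.
\end{proof}

One forced bowtie suffices to force anything, because it transmits a color from one edge to another. In the bowtie of $D$ let $e=y_2y_3$, which $c_B$ colors $b$. The edge $y_1'y_2'$ has color $b$ and the edge $y_2'y_3'$ has color $r$ in $c_B$. Let $S^+$ be the graph $D$ with distinguished edges $e$ and $f=y_1'y_2'$, and let $S^-$ be $D$ with distinguished edges $e$ and $f=y_2'y_3'$. These are the \emph{senders}. In every good coloring, $e$ and $f$ have equal colors in $S^+$ and different colors in $S^-$. Since the bowtie is induced and neither $e$ nor $f$ contains $x$, the edges $e$ and $f$ are disjoint and no edge joins an end of $e$ to an end of $f$; this is what allows senders to be glued without creating cliques.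

\begin{lemma}[rigidification]\label{lem:rigid}
Let $X$ be a $K_4$-free graph with a good coloring $c_X$. There is a $K_4$-free graph $\hat X$ containing $X$ as an induced subgraph such that $c_X$ extends to a good coloring of $\hat X$, and every good coloring of $\hat X$ restricts to $c_X$ or its swap on $X$.
\end{lemma}

\begin{proof}
Add to $X$ a disjoint reference edge $e_0$. For each edge $e_i$ of $X$ take a new copy $S_i$ of $S^+$ if $c_X(e_i)=r$ and of $S^-$ if $c_X(e_i)=b$; identify its edge $e$ with $e_0$ and its edge $f$ with $e_i$. The other vertices of $S_i$, its \emph{interior} vertices, are new and belong to no other $S_j$. Call the result $\hat X$, and let $X_0$ be the disjoint union of $X$ and $e_0$.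

The only edges of $S_i$ without an interior end are $e_0$ and $e_i$. Hence $V(X_0)$ induces $X_0$ in $\hat X$, and $X$ is an induced subgraph. Also $V(S_i)$ induces $S_i$: an edge of $\hat X$ at an interior vertex of $S_i$ is an edge of $S_i$, and the four other vertices of $S_i$ induce in $X_0$ only $e_0$ and $e_i$. A clique on at least three vertices that contains an interior vertex of $S_i$ lies in $V(S_i)$, so it is a clique of $S_i$; a clique on at least three vertices without interior vertices lies in $X_0$, hence in $X$. So every triangle and every $K_4$ of $\hat X$ lies in $X$ or in some $S_i$, and $\hat X$ is $K_4$-free.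

Color $X$ by $c_X$ and each $S_i$ by a good coloring in which $e$ is red; one exists, after a swap if necessary. It gives $f$ the color $c_X(e_i)$ by the choice of sender, and two senders share only the edge $e_0$. So these colorings agree, and together they form a good coloring of $\hat X$. Conversely, in a good coloring $\chi$ of $\hat X$ we have $\chi(e_i)=\chi(e_0)$ if and only if $c_X(e_i)=r$. So $\chi$ is $c_X$ on $X$ if $\chi(e_0)=r$ and the swap of $c_X$ if $\chi(e_0)=b$.
\end{proof}

\section{A base graph with ports at every vertex}\label{sec:base}

\subsection{A gadget with a unique valid labeling}

The pentagon with pattern $brbrb$ fixes the label of its root only: both $(r,b,r,r,b)$ and $(r,r,b,r,b)$ are valid labelings of $(x,y_1,y_2,y_3,y_4)$. In Section~\ref{sec:G} the adjacency of two new vertices will be decided by the colors of \emph{all} their edges to common neighbors, so all labels must be determined. Two extra vertices carry the label of the root to the far side of the pentagon. Let $\Lambda$ be the colored graph on $x,y_1,y_2,y_3,y_4,p,q$ with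
\[
\text{blue edges } xy_1,\ y_2y_3,\ y_4x,\ py_2,\ qy_3, \qquad \text{red edges } y_1y_2,\ y_3y_4,\ xp,\ xq
\]
(Figure~\ref{fig:lambda}). The vertex $x$ is the \emph{apex}. The map that sends $p$ to $y_1$, sends $q$ to $y_4$ and fixes the other vertices takes edges to edges of the pentagon $xy_1y_2y_3y_4$, so $\Lambda$ is triangle-free.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\coordinate (x) at (0,2);
\coordinate (a) at (-2,0.6);
\coordinate (b) at (-1.1,-1);
\coordinate (c) at (1.1,-1);
\coordinate (d) at (2,0.6);
\coordinate (p) at (-0.55,0.5);
\coordinate (q) at (0.55,0.5);
\draw[very thick,red] (a)--(b) (c)--(d) (x)--(p) (x)--(q);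
\draw[very thick,blue,dashed] (x)--(a) (b)--(c) (d)--(x) (p)--(b) (q)--(c);
\draw[fill=black] (x) circle (2.5pt) node[above=2pt] {$x$};
\draw[fill=black] (b) circle (2.5pt) node[below=2pt] {$y_2$};
\draw[fill=black] (c) circle (2.5pt) node[below=2pt] {$y_3$};
\draw[fill=white] (a) circle (2.5pt) node[left=2pt] {$y_1$};
\draw[fill=white] (d) circle (2.5pt) node[right=2pt] {$y_4$};
\draw[fill=white] (p) circle (2.5pt) node[left=2pt] {$p$};
\draw[fill=white] (q) circle (2.5pt) node[right=2pt] {$q$};
\end{tikzpicture}
\caption{The triangle-free colored graph $\Lambda$; red edges are solid and blue edges are dashed. Its only valid labeling gives $r$ to the filled vertices and $b$ to the hollow ones, so a vertex joined to all of $\Lambda$ has all seven of its edge colors determined.}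
\label{fig:lambda}
\end{figure}

\begin{lemma}\label{lem:lambda}
The graph $\Lambda$ has exactly one valid labeling, namely $x,y_2,y_3\mapsto r$ and $y_1,y_4,p,q\mapsto b$.
\end{lemma}

\begin{proof}
Let $\varphi$ be valid. The pentagon $xy_1y_2y_3y_4$ has pattern $brbrb$, so $\varphi(x)=r$ by Lemma~\ref{lem:pentagon}. The red edges $xp,xq$ give $\varphi(p)=\varphi(q)=b$, the blue edges $py_2,qy_3$ give $\varphi(y_2)=\varphi(y_3)=r$, and the red edges $y_1y_2,y_3y_4$ give $\varphi(y_1)=\varphi(y_4)=b$. This labeling is valid: the only edge whose ends have equal labels is $y_2y_3$, which is blue with both ends labeled $r$.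
\end{proof}

Let $\Lambda^r=\Lambda$ and let $\Lambda^b$ be its swap. Swapping a coloring and reversing all labels preserves validity. So $\Lambda^c$ has a unique valid labeling $\lambda^c$, it labels the apex $c$, and the unique valid labeling of the swap of $\Lambda^c$ is the reverse of $\lambda^c$.

The new vertices will form two classes $T$ and $W$, and each class gets its own gadgets. Let $X$ be the union of two copies $\Lambda^r_T,\Lambda^r_W$ of $\Lambda^r$ and two copies $\Lambda^b_T,\Lambda^b_W$ of $\Lambda^b$ that pairwise share exactly the apex $x$, with no further edges, and let $c_X$ be its coloring. A triangle of $X$ would lie in one of the four copies, so $X$ is triangle-free and $c_X$ is good. Let $\hat X$ be given by Lemma~\ref{lem:rigid}. Let $P$ be as in Theorem~\ref{thm:main}, and let $Y$ be the disjoint union of $P$ and three copies $Y_1,Y_2,Y_3$ of $\hat X$, with apexes $x_1,x_2,x_3$. The graph $Y$ is $K_4$-free. Fix a good coloring $c_Y$ of $Y$ that is $c_X$ on the three copies of $X$. This is the only place where the hypotheses on $P$ are used: $P$ is $K_4$-free so that $Y$ is, and $P$ is good so that $c_Y$ exists. Put $\nu=|V(Y)|$.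

\subsection{Making every vertex an apex}

We now glue copies of $Y$ together so that every vertex plays every role of $Y$ in some copy, in particular the roles $x_1,x_2,x_3$, while the copies overlap as sparsely as possible. We use two standard facts. By a theorem of Erd\H{o}s and Sachs \cite{ES}, for all $\nu\ge2$ and $g\ge3$ there is a $\nu$-regular graph of girth at least $g$. By K\"onig's theorem, the edge set of a $\nu$-regular bipartite graph is a disjoint union of $\nu$ perfect matchings.

Let $\Theta_0$ be a $\nu$-regular graph of girth at least $14$ and let $\Theta$ be its bipartite double cover, with vertices $(a,0),(a,1)$ for $a\in V(\Theta_0)$ and edges $(a,0)(a',1)$ for $aa'\in E(\Theta_0)$. It is $\nu$-regular and bipartite, and its girth is at least $14$. Indeed, a cycle of $\Theta$ projects to a closed walk of the same length in $\Theta_0$ that never returns immediately along the edge just used, because vertices two steps apart on the cycle are distinct and have the same second coordinate. A shortest segment of this walk between two visits to the same vertex is then a cycle of $\Theta_0$, so the walk has length at least $14$.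

Call the vertices in the two parts of $\Theta$ \emph{points} and \emph{lines}; for a line $h$ let $N(h)$ be its set of neighbors in $\Theta$, the points \emph{on} $h$. Split $E(\Theta)$ into perfect matchings $M_y$, $y\in V(Y)$, and let $\phi_h(y)$ be the point matched to $h$ by $M_y$. Each $\phi_h$ is a bijection from $V(Y)$ onto $N(h)$, and for each point $v$ and each $y\in V(Y)$ there is exactly one line $h$ with $\phi_h(y)=v$. Let $\Gamma_0$ be the graph on the set of points with edges $\phi_h(y)\phi_h(y')$ for all lines $h$ and all $yy'\in E(Y)$.

\begin{lemma}\label{lem:gamma0}
Two distinct points lie on at most one common line. For each line $h$, the map $\phi_h$ is an isomorphism from $Y$ onto $\Gamma_0[N(h)]$. The graph $\Gamma_0$ is $K_4$-free, and giving each edge $\phi_h(y)\phi_h(y')$ the color $c_Y(yy')$ defines a good coloring of $\Gamma_0$.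
\end{lemma}

\begin{proof}
Two points on two common lines would form a $4$-cycle of $\Theta$. So an edge of $\Gamma_0$ lies on exactly one line, the one that created it. This shows that $\phi_h$ is an isomorphism onto $\Gamma_0[N(h)]$ and that the coloring is well defined. Consider a triangle and the lines of its three edges. If they were all different, they would form a $6$-cycle of $\Theta$ with the three points. So two of them coincide, and this line contains the whole triangle. In a $K_4$ on $a,a',a'',a'''$ the triangles $aa'a''$ and $aa'a'''$ lie on lines through $a$ and $a'$, hence on the same line. Thus all triangles and all copies of $K_4$ lie in copies of $Y$, which is $K_4$-free and is colored by the good coloring $c_Y$.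
\end{proof}

We call this coloring of $\Gamma_0$ \emph{canonical}. For a point $v$ and $k\in\{1,2,3\}$ let $h^k(v)$ be the line $h$ with $\phi_h(x_k)=v$. The lines $h^1(v),h^2(v),h^3(v)$ are distinct, since the matchings are edge-disjoint. For $Z\in\{T,W\}$ and $c\in\{r,b\}$ let $L^c_Z(v,k)\subseteq N(h^k(v))$ be the image under $\phi_{h^k(v)}$ of the vertex set of the copy of $\Lambda^c_Z$ in $Y_k$. We call it a \emph{$Z$-port of color $c$ with apex $v$}. It induces in $\Gamma_0$, with the canonical coloring, a copy of $\Lambda^c$ with apex $v$. Every point is thus the apex of three ports of each kind, on three different lines, and the large girth lets us pick one that avoids what has to be avoided.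

\begin{lemma}\label{lem:ports}
\begin{enumerate}
\item[(i)] A $T$-port and a $W$-port have at most one point in common, and $L^c_T(v,k)\cap L^{c'}_W(v,k)=\{v\}$.
\item[(ii)] If $L$ is a port and $v\notin L$, then $N(h^k(v))\cap L\neq\emptyset$ for at most one $k\in\{1,2,3\}$.
\item[(iii)] If $u\ne v$ are non-adjacent in $\Gamma_0$, there are $k,l\in\{1,2,3\}$ such that $N(h^k(u))$ and $N(h^l(v))$ are disjoint and no edge of $\Gamma_0$ joins them.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The second statement holds because $\Lambda^c_T$ and $\Lambda^{c'}_W$ share only the apex. Suppose $L^c_T(v,k)$ and $L^{c'}_W(v',k')$ share two points $a,a'$. Then $h^k(v)=h^{k'}(v')=:h$ by Lemma~\ref{lem:gamma0}. The vertex $\phi_h^{-1}(a)$ lies in $Y_k$ and in $Y_{k'}$, so $k=k'$ and $v=\phi_h(x_k)=v'$. This contradicts the second statement.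

(ii) Let $g$ be the line with $L\subseteq N(g)$ given by the definition of $L$. Suppose first that $v\in N(g)$. If $h^k(v)\neq g$, then $N(h^k(v))\cap N(g)=\{v\}$, and $v\notin L$, so $N(h^k(v))\cap L=\emptyset$. At most one $k$ has $h^k(v)=g$. Suppose now that $v\notin N(g)$ and that two lines $h=h^k(v)$ and $h'=h^{k'}(v)$ with $k\neq k'$ contain points $a,a'\in L$ respectively. Then $a,a'\ne v$ and $g\notin\{h,h'\}$. If $a=a'$, then $v,h,a,h'$ is a $4$-cycle of $\Theta$, and otherwise $v,h,a,g,a',h'$ is a $6$-cycle.

(iii) If $u$ and $v$ have distance greater than $6$ in $\Theta$, take $k=l=1$. Otherwise let $\pi$ be a shortest $u$--$v$ path in $\Theta$. It contains exactly one neighbor of $u$ and exactly one neighbor of $v$, so we can choose $k,l$ with $h^k(u),h^l(v)\notin\pi$.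

Suppose there are $a\in N(h^k(u))$ and $a'\in N(h^l(v))$ such that $a=a'$ or $aa'$ is an edge of $\Gamma_0$, lying on a line $h$. Then $u,h^k(u),a,h^l(v),v$ in the first case and $u,h^k(u),a,h,a',h^l(v),v$ in the second is a walk of length at most $6$ in $\Theta$. So the distance is at most $6$ and $\pi$ is defined. The union $F$ of the walk and $\pi$ is connected and has at most $12$ edges, so it is a tree; this is where girth $14$ is needed. The edge $f=uh^k(u)$ is not on $\pi$, so $u$ and $v$ lie in one component of $F-f$ and $h^k(u)$ lies in the other. After its first step the walk must therefore use $f$ again and visit $u$ again. The points it visits after the first step are $a,a',v$, so $u\in\{a,a'\}$. The same argument for the reversed walk and the edge $vh^l(v)$ gives $v\in\{a,a'\}$. Since $u\neq v$, we get $a\ne a'$ and $\{a,a'\}=\{u,v\}$, so $uv$ is an edge of $\Gamma_0$, a contradiction.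
\end{proof}

\section{The graph $G$}\label{sec:G}

By Lemma~\ref{lem:ports}(iii), a non-edge $uv$ of the base graph can be blocked as in Example~\ref{ex:onepair}, by new vertices joined to a port at $u$ and a port at $v$. It remains to deal with the non-edges at the new vertices, without adding yet more vertices.

Consider two new vertices $t,w$ whose edges to the base graph have known colors, and let $M(t,w)$ be the set of colors $c$ such that some common neighbor is joined to both in color $c$. If $M(t,w)=\{r,b\}$, the pair is blocked. If $M(t,w)=\{\bar c\}$, we may add the edge $tw$: its color is forced to be $c$, and with this color it creates no monochromatic triangle with the base graph. Only $M(t,w)=\emptyset$, the case of $w_r,w_b$ in Example~\ref{ex:onepair}, is a dead end. So we attach all new vertices to a fixed system of special points, the \emph{hubs}, which makes $M$ nonempty for every pair. The details are dictated by four needs.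

\begin{itemize}
\item Edges among new vertices must not form uncontrolled triangles. So the new vertices form two independent sets $T$ and $W$. Two vertices of one class share hubs of both colors and are blocked; the rule above is applied only between the classes. Separate $T$-ports and $W$-ports prevent a $K_4$ of the form $t,w,a,a'$.
\item A non-edge between a new vertex $z$ and a point $v$ is blocked in color $c$ by a vertex $z'$ of the other class that is joined to $v$ in color $c$ and has $M(z,z')=\{\bar c\}$. So the hubs shared by $z$ and $z'$ must have a single color, and we must be able to choose it. Each class therefore has two types, and the color of the shared hub is given by a $2\times2$ Latin square.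
\item Apart from hubs, $z$ and $z'$ must have no common neighbors. We use several zones, each with a full set of hubs, and let $z'$ skip the hubs in the zone of $v$ and in the zones where $z$ has its at most two individual ports. So each new vertex skips three zones.
\item Any two new vertices must still use the hubs of a common zone. Seven zones suffice, since two $3$-sets cover at most six.
\end{itemize}

\subsection{Zones, hubs and stations}

Let $I=\{\mathrm{Tr},\mathrm{Tb},\mathrm{Wr},\mathrm{Wb},11,12,21,22\}$ be a set of eight symbols, and let $\Gamma$ be the disjoint union of copies $\Gamma_{j,m}$ of $\Gamma_0$ for $j\in\{1,\dots,7\}$ and $m\in I$. We call these copies the \emph{pieces} of $\Gamma$; ports and the canonical coloring are defined in each piece. \emph{Zone} $j$ is the union of the pieces $\Gamma_{j,m}$, $m\in I$, and $j(v)$ denotes the zone of the point $v$. Fix a point $\kappa_{j,m}$ in each piece $\Gamma_{j,m}$; these are the hubs. Assign colors to the symbols by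
\[
c_{\mathrm{Tr}}=c_{\mathrm{Wr}}=c_{11}=c_{22}=r,\qquad c_{\mathrm{Tb}}=c_{\mathrm{Wb}}=c_{12}=c_{21}=b .
\]
For each $i$ both colors occur among $c_{i1},c_{i2}$, and for each $s$ both colors occur among $c_{1s},c_{2s}$. For $i,s\in\{1,2\}$ put
\[
I^T_i=\{\mathrm{Tr},\mathrm{Tb},i1,i2\},\qquad I^W_s=\{\mathrm{Wr},\mathrm{Wb},1s,2s\},
\]
so that $I^T_i\cap I^W_s=\{is\}$. For $Z\in\{T,W\}$ and $i\in\{1,2\}$, the \emph{station} $\mathrm{St}^Z_i(j)$ in zone $j$ is the set of the four ports $L_Z^{c_m}(\kappa_{j,m},1)$, $m\in I^Z_i$, which lie in four different pieces. Table~\ref{tab:stations} displays the definition.

\begin{table}[ht]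
\centering
\begin{tabular}{c|cccccccc}
 & $\mathrm{Tr}$ & $\mathrm{Tb}$ & $\mathrm{Wr}$ & $\mathrm{Wb}$ & $11$ & $12$ & $21$ & $22$\\
\hline
$\mathrm{St}^T_1(j)$ & $r$ & $b$ & & & $r$ & $b$ & & \\
$\mathrm{St}^T_2(j)$ & $r$ & $b$ & & & & & $b$ & $r$\\
$\mathrm{St}^W_1(j)$ & & & $r$ & $b$ & $r$ & & $b$ & \\
$\mathrm{St}^W_2(j)$ & & & $r$ & $b$ & & $b$ & & $r$\\
\end{tabular}
\caption{The four stations of a zone $j$. An entry $c$ in column $m$ means that the station contains a port of color $c$ with apex $\kappa_{j,m}$. Two stations of the same class share hubs of both colors; two stations of different classes share exactly one hub.}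
\label{tab:stations}
\end{table}

\subsection{The new vertices}

The letter $J$ always denotes a $3$-element subset of $\{1,\dots,7\}$. The graph $G$ has vertex set $V(\Gamma)\cup T\cup W$, where $V(\Gamma)$ induces $\Gamma$ and $T,W$ are independent sets. Each $z\in T\cup W$ has a \emph{type} in $\{1,2\}$, a set $J(z)$ of three \emph{free zones}, and one or two \emph{target ports} lying in free zones. A vertex $z\in Z$ of type $i$, where $Z\in\{T,W\}$, is \emph{attached} to its target ports and to all ports of the stations $\mathrm{St}^Z_i(j)$ with $j\notin J(z)$, and its neighborhood $N_\Gamma(z)$ in $\Gamma$ is the union of the ports to which it is attached. The vertices are the following.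

\begin{itemize}
\item For all $i\in\{1,2\}$, all $J$, all points $v$ with $j(v)\in J$, all $k\in\{1,2,3\}$ and $c\in\{r,b\}$: a vertex $t(i,J;v,k,c)\in T$ with target port $L^c_T(v,k)$ and a vertex $w(i,J;v,k,c)\in W$ with target port $L^c_W(v,k)$, both of type $i$ with free zones $J$.
\item For all $s\in\{1,2\}$, all $J$, all non-adjacent points $u\neq v$ with $j(u),j(v)\in J$, and all $k,l,c$ such that $L^c_W(u,k)$ and $L^c_W(v,l)$ are disjoint with no edge between them: a vertex $w(s,J;u,k,v,l,c)\in W$ of type $s$ with free zones $J$ and these two target ports.
\end{itemize}

We record three consequences.

\begin{enumerate}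
\item[(A1)] The ports to which a vertex $z$ is attached are pairwise disjoint with no edges between them, and each piece of $\Gamma$ contains at most two of them. They are $T$-ports if $z\in T$ and $W$-ports if $z\in W$.
\item[(A2)] In the zones $j\in J(z)$, the neighbors of $z$ are exactly the points of its target ports.
\item[(A3)] If $t\in T$ has type $i$, $w\in W$ has type $s$ and $j\notin J(t)\cup J(w)$, then $\kappa_{j,is}$ is the only common neighbor of $t$ and $w$ in zone $j$, and both are attached to a port of color $c_{is}$ with apex $\kappa_{j,is}$.
\end{enumerate}

For (A1), the station ports of $z$ lie in pairwise different pieces outside the free zones, the target ports lie in free zones, and two target ports are disjoint and unjoined by definition. Property (A2) is the definition. For (A3), the only piece of zone $j$ that both stations meet is $\Gamma_{j,is}$, and there $L_T^{c_{is}}(\kappa_{j,is},1)\cap L_W^{c_{is}}(\kappa_{j,is},1)=\{\kappa_{j,is}\}$ by Lemma~\ref{lem:ports}(i).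

\subsection{Canonical colors and the edges between $T$ and $W$}

The edges of $\Gamma$ have their canonical colors. If $z$ is attached to a port $L$ of color $c$, the edge $za$ with $a\in L$ gets the \emph{canonical color} $\lambda^c(a)$, where $L$ is identified with $\Lambda^c$; this is well defined by (A1). In particular, the edge from $z$ to the apex of $L$ has canonical color $c$.

For $t\in T$ and $w\in W$ let $M(t,w)$ be the set of colors $c$ for which some $a\in N_\Gamma(t)\cap N_\Gamma(w)$ has both $ta$ and $wa$ of canonical color $c$. Some zone lies outside $J(t)\cup J(w)$, so $M(t,w)\neq\emptyset$ by (A3). We let $tw$ be an edge of $G$ if and only if $|M(t,w)|=1$, and if $M(t,w)=\{\bar c\}$ we give $tw$ the canonical color $c$. This completes the definition of $G$ and of its canonical coloring.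

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The graph $G$ has more than four vertices, and by Lemma~\ref{lem:gamma0} it contains $Y$, hence $P$, as an induced subgraph. By Lemma~\ref{lem:block} it suffices to prove that $G$ is $K_4$-free and good (Lemma~\ref{lem:good}) and that all its non-edges are blocked in all good colorings (Lemma~\ref{lem:allblocked}).

\begin{lemma}\label{lem:good}
The graph $G$ is $K_4$-free, and its canonical coloring is good.
\end{lemma}

\begin{proof}
A clique has at most one vertex in each of $T$ and $W$, so a $K_4$ has four, three or two vertices in $\Gamma$. Four is impossible by Lemma~\ref{lem:gamma0}. Three is impossible because, by (A1), $N_\Gamma(z)$ induces a disjoint union of copies of the triangle-free graphs $\Lambda^r,\Lambda^b$. In the last case the $K_4$ consists of $t\in T$, $w\in W$ and adjacent points $a,a'$. By (A1), $a$ and $a'$ lie in one $T$-port and in one $W$-port, contrary to Lemma~\ref{lem:ports}(i).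

A triangle has three, two or one vertices in $\Gamma$. A triangle in $\Gamma$ is not monochromatic by Lemma~\ref{lem:gamma0}. In a triangle $zaa'$ with $z\in T\cup W$ and $a,a'\in V(\Gamma)$, the points $a,a'$ lie in one port attached to $z$ by (A1), and the triangle is not monochromatic because $\lambda^c$ is valid (Lemma~\ref{lem:label}). In a triangle $twa$ with $ta,wa$ both of color $c'$ we have $c'\in M(t,w)$, so $M(t,w)=\{c'\}$ since $tw$ is an edge, and $tw$ has the color other than $c'$.
\end{proof}

Lemma~\ref{lem:rigid} forces the coloring of each copy of $X$ only up to its own swap, and different copies could be swapped independently in $\Gamma$. The edges between $T$ and $W$ synchronize them.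

\begin{lemma}\label{lem:sync}
Let $\chi$ be a good coloring of $G$. Then $\chi$ or its swap agrees with the canonical coloring on all edges incident with $T\cup W$.
\end{lemma}

\begin{proof}
Fix a point $v$ and $k\in\{1,2,3\}$. The image of $Y_k$ on the line $h^k(v)$ is a copy of $\hat X$ on which $\chi$ is good. By Lemma~\ref{lem:rigid}, on the copy of $X$ inside it $\chi$ is either the canonical coloring, in which case we put $\varepsilon(v,k)=0$, or its swap, in which case $\varepsilon(v,k)=1$. Let $z$ be attached to a port $L^c_Z(v,k)$. By Lemma~\ref{lem:label} the colors of the edges from $z$ to this port form a valid labeling, and it is unique by Lemma~\ref{lem:lambda}. So these edges all have their canonical colors if $\varepsilon(v,k)=0$ and all have the opposite colors if $\varepsilon(v,k)=1$.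

We claim that $\varepsilon(v,k)=\varepsilon(\kappa_{j',11},1)$ whenever $j'\neq j(v)$. Choose $J$ with $j(v)\in J$ and $j'\notin J$, and let $t=t(1,J;v,k,r)$ and $w=w(1,J;v,k,r)$. In the zones of $J$, by (A2) and Lemma~\ref{lem:ports}(i), their only common neighbor is $v$, the apex of both target ports. In each zone $j''\notin J$ their only common neighbor is $\kappa_{j'',11}$ by (A3), and $c_{11}=r$. All edges from $t$ and $w$ to these common neighbors have canonical color $r$, so $M(t,w)=\{r\}$ and $tw$ is an edge. If $\varepsilon(v,k)\neq\varepsilon(\kappa_{j',11},1)$, then under $\chi$ one of $v$ and $\kappa_{j',11}$ is joined to $t$ and $w$ by red edges and the other by blue edges, so $tw$ lies in a monochromatic triangle whatever its color. This proves the claim.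

Given $(v,k)$ and $(v',k')$, choose $j'\notin\{j(v),j(v')\}$; the claim gives $\varepsilon(v,k)=\varepsilon(v',k')$. So $\varepsilon$ is constant, and after swapping $\chi$ if necessary it is $0$. Then all edges between $\Gamma$ and $T\cup W$ have their canonical colors. If $tw$ is an edge with $M(t,w)=\{\bar c\}$, some point is joined to $t$ and $w$ in color $\bar c$, so $\chi(tw)=c$, the canonical color.
\end{proof}

The lemma says nothing about the edges of $P$ or of the senders, and nothing is needed: every non-edge is blocked by edges incident with $T\cup W$.

\begin{lemma}\label{lem:allblocked}
Every non-edge of $G$ is blocked in every good coloring of $G$.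
\end{lemma}

\begin{proof}
Let $\chi$ be a good coloring. Blocking is invariant under swapping, so by Lemma~\ref{lem:sync} we may assume that all edges incident with $T\cup W$ have their canonical colors. Fix a non-edge and a color $c$; we find a vertex joined to both ends in color $c$. There are four kinds of non-edges.

\emph{Two vertices $z,z'$ in the same class.} Take a zone $j\notin J(z)\cup J(z')$. If $z,z'\in T$, then whatever their types, both are joined to $\kappa_{j,\mathrm{Tr}}$ in color $r$ and to $\kappa_{j,\mathrm{Tb}}$ in color $b$. If $z,z'\in W$, the hubs $\kappa_{j,\mathrm{Wr}}$ and $\kappa_{j,\mathrm{Wb}}$ do the same.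

\emph{Non-adjacent $t\in T$ and $w\in W$.} Since $M(t,w)$ is nonempty and does not have exactly one element, $c\in M(t,w)$.

\emph{Non-adjacent points $u\neq v$.} If $u,v$ lie in the same piece, take $k,l$ from Lemma~\ref{lem:ports}(iii); otherwise take $k=l=1$. In both cases $L^c_W(u,k)$ and $L^c_W(v,l)$ are disjoint with no edge between them. Take $J$ containing $j(u)$ and $j(v)$. The vertex $w(1,J;u,k,v,l,c)$ exists and is joined to the apexes $u$ and $v$ in color $c$.

\emph{A vertex $z\in T\cup W$ and a point $v\notin N_\Gamma(z)$.} By (A1) the piece of $v$ contains at most two ports attached to $z$, and neither contains $v$. By Lemma~\ref{lem:ports}(ii) each of them meets $N(h^k(v))$ for at most one $k$. So there is $k\in\{1,2,3\}$ with $N(h^k(v))\cap N_\Gamma(z)=\emptyset$; this is why $Y$ contains three copies of $\hat X$. Let $J$ contain $j(v)$ and the zones of the at most two target ports of $z$. If $z\in T$ has type $i$, choose $s$ with $c_{is}=\bar c$ and let $z'=w(s,J;v,k,c)$. If $z\in W$ has type $s$, choose $i$ with $c_{is}=\bar c$ and let $z'=t(i,J;v,k,c)$. We list the common neighbors of $z$ and $z'$ in $\Gamma$, zone by zone.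
\begin{itemize}
\item In a zone $j\in J$ there are none: by (A2) the neighbors of $z'$ there lie in its target port, which is contained in $N(h^k(v))$.
\item In a zone $j\in J(z)\setminus J$ there are none: by (A2) the neighbors of $z$ there lie in its target ports, and these lie in zones of $J$.
\item In a zone $j\notin J\cup J(z)$, and there is at least one such zone, the only common neighbor is $\kappa_{j,is}$, joined to both in color $c_{is}=\bar c$, by (A3).
\end{itemize}
So the set $M$ of the pair $z,z'$ is $\{\bar c\}$, and $zz'$ is an edge of color $c$. The edge $z'v$ has color $c$ because $v$ is the apex of the target port of $z'$. Thus $z'$ is the required vertex.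
\end{proof}

Lemmas~\ref{lem:block}, \ref{lem:good} and~\ref{lem:allblocked} show that $G$ is a $K_4$-free saturated graph, which proves Theorem~\ref{thm:main}.

\section{Induced subgraphs, orders and clique numbers}\label{sec:strong}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(a) A saturated graph is good, and every subgraph of a good $K_4$-free graph is good and $K_4$-free. The converse is Theorem~\ref{thm:main}.

(b) Let $G$ be the graph constructed for $P$, let $N=|V(G)|$, and fix $t_0\in T$. For $\mu\ge1$ let $G_\mu$ be obtained from $G$ by replacing $t_0$ with $\mu$ pairwise non-adjacent \emph{clones}, each with the neighborhood of $t_0$. For a clone $t$, let $G^t$ be obtained from $G_\mu$ by deleting all other clones; it is a copy of $G$ with $t$ in the role of $t_0$.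

A clique of $G_\mu$ contains at most one clone, so it lies in some $G^t$. Hence $G_\mu$ is $K_4$-free, and the coloring that is canonical on every $G^t$ is good. Let $\chi$ be a good coloring of $G_\mu$; it is good on each $G^t$. A non-edge with at most one clone among its ends is a non-edge of some $G^t$ and is blocked there by Lemma~\ref{lem:allblocked}. Let $t\ne t'$ be clones. By Lemma~\ref{lem:sync}, after a swap of $\chi$ the edges of $G^t$ incident with $T\cup W$ have their canonical colors. The corresponding edges of $G^{t'}$ are all canonical or all swapped, and they include the edges between $W$ and $\Gamma$, which belong to $G^t$ as well; so they are all canonical. For a zone $j\notin J(t_0)$, both $t$ and $t'$ are then joined to $\kappa_{j,\mathrm{Tr}}$ in color $r$ and to $\kappa_{j,\mathrm{Tb}}$ in color $b$, so $tt'$ is blocked. By Lemma~\ref{lem:block}, $G_\mu$ is saturated, and it contains $\Gamma$, hence $P$, as an induced subgraph.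

The graph $G_\mu$ has $n=N-1+\mu$ vertices, which takes every value $n\ge N$, and it has $|E(G)|+(\mu-1)\deg_G(t_0)$ edges. Since $1\le n$ and $\mu-1\le n$, this is at most $dn$ for $d=|E(G)|+\deg_G(t_0)$.

(c) Let $G$ be saturated on at least four vertices. It contains no $K_6$, since $K_6$ is not good. Suppose $G$ is triangle-free. Then $G$ is not complete, so it has a non-edge $e$. Color $e$ blue and all edges of $G$ red. This is a good coloring of $G+e$, since $G$ has no triangle and only one edge is blue, so $G$ is not saturated. Hence the clique number of $G$ is $3$, $4$ or $5$. The value $3$ is attained by Theorem~\ref{thm:main} with $P=K_3$, and the values $4$ and $5$ by $K_4$ and $K_5$, which are good and have no non-edges.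
\end{proof}

\begin{thebibliography}{9}

\bibitem{ES}
Erd\H{o}s and Sachs, 1963.

\bibitem{talk}
\emph{Minimum Saturated Graphs \& Ramsey Graphs},
\texttt{http://community.middlebury.edu/\~{}jschmitt/talks/IPAMtalkDec09.pdf}.

\bibitem{NR77}
Ne\v{s}et\v{r}il and R\"odl, Partitions of finite relational and set systems, \emph{J. Combin. Theory Ser. A} 22 (1977), 289--312.

\bibitem{NR83}
Ne\v{s}et\v{r}il and R\"odl, Ramsey classes of set systems, \emph{J. Combin. Theory Ser. A} 34 (1983), 183--201.

\end{thebibliography}
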